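\title{No equivalent norm on $\ell_1$ is Fr\'echet differentiable outside countably many hyperplanes}

\begin{abstract}
We show that no equivalent norm on $\ell_1$ is Fr\'echet differentiable outside a countable union of closed hyperplanes, linear or affine. More generally, a Banach space with such a norm is Asplund, and on a separable space with nonseparable dual the hyperplanes may be replaced by preimages of meager sets under bounded linear surjections onto reflexive spaces. On $\ell_1$ the failure of differentiability outside the hyperplanes is as large as the triangle inequality allows. In contrast, every nonzero separable Banach space has an equivalent norm that is locally linear on a dense open set. The proof runs the inductive construction behind Simons' inequality with small perturbations.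
\end{abstract}

\section{Introduction}\label{sec:intro}

All Banach spaces are real, and ``countable'' includes finite and empty. A function $f\colon X\to\mathbb R$ on a Banach space is \emph{Fr\'echet differentiable} at $x$ if there is $f'(x)\in X^*$ with $f(x+h)-f(x)-f'(x)(h)=o(\|h\|)$ as $h\to0$. It is \emph{G\^ateaux differentiable} at $x$ if $h\mapsto\lim_{t\to0}(f(x+th)-f(x))/t$ exists and is an element of $X^*$; the difference is that no uniformity in the direction $h$ is required. A \emph{closed affine hyperplane} is a set $\{\varphi=a\}=\{x:\varphi(x)=a\}$ with $\varphi\in X^*\setminus\{0\}$ and $a\in\mathbb R$; for $a=0$ we speak of a \emph{closed hyperplane}. The space $X$ is \emph{Asplund} if every separable subspace of $X$ has separable dual.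

It is known that a Banach space with a $C^1$-smooth bump (a nonzero $C^1$ function with bounded support) is Asplund. The space $\ell_1$ of absolutely summable sequences is separable, while $\ell_1^*=\ell_\infty$ contains uncountably many $0$--$1$ sequences at mutual distance $1$; so $\ell_1$ is not Asplund. A norm that is Fr\'echet differentiable at all nonzero points is $C^1$ there (Corollary~\ref{cor:sep}), and composing it with a smooth function supported in $[1,2]$ gives a bump. Hence $\ell_1$ has no equivalent norm that is Fr\'echet differentiable at every nonzero point. The following question, posed in \cite{thesis}, asks whether a thin linear exceptional set changes this.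

\begin{quote}
\emph{Are there an equivalent norm on $\ell_1$ and closed hyperplanes $H_1,H_2,\dots$ of $\ell_1$ such that the norm is Fr\'echet differentiable at every point of $\ell_1\setminus\bigcup_nH_n$?}
\end{quote}

Countable unions of hyperplanes are the exceptional sets of the most familiar nonsmooth norms. On $c_0$, if $\max_k|x_k|$ is attained at a single index $k$, then $\sup_{j\ne k}|x_j|<|x_k|$ because $x_j\to0$, and the norm equals $y\mapsto\operatorname{sign}(x_k)\,y_k$ near $x$; all other points lie on one of the hyperplanes $\{x_i=\pm x_j\}$, $i\neq j$. On $\ell_1$ itself, the usual norm $\|\cdot\|_1$ is G\^ateaux differentiable exactly outside the coordinate hyperplanes $\{x_k=0\}$: if all $x_k\ne0$, dominated convergence gives the derivative $h\mapsto\sum_k\operatorname{sign}(x_k)h_k$, and if $x_k=0$, then $\|x+te_k\|_1-\|x\|_1=|t|$. This norm is nowhere Fr\'echet differentiable (Example~\ref{ex:l1}), but one may hope to repair that by renorming, and Theorem~\ref{thm:cones} below supports the hope: some equivalent norm on $\ell_1$ is locally linear outside a closed nowhere dense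 set. Nevertheless the answer is negative.

\begin{theorem}\label{thm:main}
Let $p$ be an equivalent norm on $\ell_1$ and let $H_j$ $(j\in\mathbb N)$ be closed affine hyperplanes. Then $p$ fails to be Fr\'echet differentiable at some nonzero point of $\ell_1\setminus\bigcup_jH_j$.
\end{theorem}

The affine case follows from the linear one by homogeneity: if $x\ne0$ lies on none of those $H_j$ that contain $0$, then each $H_j$ meets the ray $\{tx:t>0\}$ in at most one point, so some $tx$ avoids all $H_j$, and $p$ is differentiable at $x$ if and only if it is at $tx$. We keep affine hyperplanes throughout, since the method handles them at no cost and translates arise in the proof of Theorem~\ref{thm:sharp}.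

Theorem~\ref{thm:main} uses only that $\ell_1$ is separable and $\ell_1^*$ is not, and it tolerates larger exceptional sets. Recall that a set is \emph{nowhere dense} if its closure has empty interior and \emph{meager} if it is a countable union of nowhere dense sets.

\begin{theorem}\label{thm:general}
\begin{enumerate}
\item[(a)] If a Banach space $X$ has an equivalent norm that is Fr\'echet differentiable at every nonzero point outside a countable union of closed affine hyperplanes, then $X$ is Asplund. Consequently, for separable $X$ the following are equivalent: $X^*$ is separable; $X$ has an equivalent norm Fr\'echet differentiable on $X\setminus\{0\}$; $X$ has an equivalent norm Fr\'echet differentiable at every nonzero point outside a countable union of closed hyperplanes.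
\item[(b)] Let $X$ be separable with $X^*$ nonseparable. For $j\in\mathbb N$ let $T_j\colon X\to Z_j$ be a bounded linear surjection onto a nonzero reflexive Banach space, and let $N_j\subset Z_j$ be meager. Then no equivalent norm on $X$ is Fr\'echet differentiable at every nonzero point of $X\setminus\bigcup_jT_j^{-1}(N_j)$.
\end{enumerate}
\end{theorem}

A hyperplane $\{\varphi=a\}$ is the case $Z=\mathbb R$, $T=\varphi$, $N=\{a\}$ of (b). To measure how badly differentiability fails, put, for a norm $p$ and $x\ne0$,
\begin{equation}\label{eq:eta}
\eta_p(x)=\limsup_{h\to0}\frac{p(x+h)+p(x-h)-2p(x)}{p(h)} .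
\end{equation}
The numerator is at least $0$ and at most $2p(h)$ by the triangle inequality, so $\eta_p(x)\in[0,2]$, and $\eta_p(x)=0$ if and only if $p$ is Fr\'echet differentiable at $x$ (Lemma~\ref{lem:sub}). For $p(x)=|x_1|+|x_2|$ on $\mathbb R^2$ we have $\eta_p(1,1)=0$, while $h=(0,t)$ shows $\eta_p(1,0)=2$.

\begin{theorem}\label{thm:sharp}
For every equivalent norm $p$ on $\ell_1$ and every countable family of closed affine hyperplanes $H_j$,
\[
\sup\Big\{\eta_p(x):x\in\ell_1\setminus\bigcup_jH_j,\ x\ne0\Big\}=2 .
\]
\end{theorem}

Since $\eta_p\le2$ always, the constant $2$ is best possible. Finally, the obstruction comes from the linear structure of the exceptional set and not from Baire category.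

\begin{theorem}\label{thm:cones}
Every separable Banach space $X\ne\{0\}$, in particular $\ell_1$, has an equivalent norm that is locally linear, hence Fr\'echet (indeed $C^\infty$) differentiable, on a dense open set.
\end{theorem}

So the exceptional set on $\ell_1$ can be closed and nowhere dense, and reflexivity of the $Z_j$ cannot be dropped in Theorem~\ref{thm:general}(b): take for $T$ the identity of $\ell_1$ and for $N$ the complement of this dense open set.

Section~\ref{sec:sub} reduces differentiability to a statement about norming functionals: on a separable space the Fr\'echet derivatives of a norm lie in a separable subspace $L$ of the dual. It then suffices to find a point outside the hyperplanes all of whose norming functionals are far from $L$. Section~\ref{sec:model} does this by hand in a model case and Section~\ref{sec:core} in general; the construction is the one behind Simons' inequality, run with small perturbations, and it is given in full, so the inequality itself is not needed. Sections~\ref{sec:proofs}, \ref{sec:sharp} and~\ref{sec:cones} prove the theorems.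

\section{Subgradients of a norm}\label{sec:sub}

Let $(X,p)$ be a Banach space and $p^*$ the dual norm. A closed subspace $Y\subset X$ carries the norm $p|_Y$; its closed unit ball is $B_Y$ and the dual norm is $\|\cdot\|_{Y^*}$. For $x\in X$ the set of \emph{subgradients} (norming functionals) is
\[
\partial p(x)=\{d\in X^*:p^*(d)\le1,\ d(x)=p(x)\}.
\]
It is nonempty by the Hahn--Banach theorem, and $0\in\partial p(0)$. For $d\in\partial p(x)$ we have $d(h)=d(x+h)-d(x)$, hence
\begin{equation}\label{eq:sub}
d(h)\le p(x+h)-p(x)\qquad(h\in X).
\end{equation}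

\begin{lemma}\label{lem:sub}
Let $x\ne0$. Then $p$ is Fr\'echet differentiable at $x$ if and only if $\eta_p(x)=0$, and in this case $\partial p(x)=\{p'(x)\}$.
\end{lemma}

\begin{proof}
If $p'(x)$ exists, the linear terms cancel in $p(x+h)+p(x-h)-2p(x)$, which is therefore $o(p(h))$. Conversely, let $\eta_p(x)=0$ and $d\in\partial p(x)$. By \eqref{eq:sub} for $h$ and for $-h$,
\[
0\le p(x+h)-p(x)-d(h)\le p(x+h)+p(x-h)-2p(x)=o(p(h)),
\]
so $p$ is Fr\'echet differentiable at $x$ with derivative $d$. The derivative is unique, so $\partial p(x)=\{p'(x)\}$.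
\end{proof}

\begin{example}\label{ex:l1}
For $p=\|\cdot\|_1$ on $\ell_1$ we have $\eta_p(x)=2$ at every $x\ne0$. Given $t>0$, choose $k$ with $|x_k|\le t^2$; then
$p(x+te_k)+p(x-te_k)-2p(x)=|x_k+t|+|x_k-t|-2|x_k|\ge2t-2t^2$.
\end{example}

The number $\eta_p(x)$ controls how much subgradients oscillate, in the dual norm, near $x$.

\begin{lemma}\label{lem:osc}
Let $x\ne0$ and $\sigma>\eta_p(x)$. There is an open ball $O$ centered at $x$ such that $p^*(d'-d'')\le\sigma$ whenever $x',x''\in O$, $d'\in\partial p(x')$ and $d''\in\partial p(x'')$.
\end{lemma}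

\begin{proof}
Fix $\sigma_0\in(\eta_p(x),\sigma)$ and $r>0$ with $p(x+h)+p(x-h)-2p(x)\le\sigma_0p(h)$ for $p(h)\le r$. Let $O$ have radius $(\sigma-\sigma_0)r/4$. For $p(h)=r$, inequality \eqref{eq:sub} and the triangle inequality give
\begin{align*}
d'(h)+d''(-h)&\le[p(x'+h)-p(x')]+[p(x''-h)-p(x'')]\\
&\le p(x+h)+p(x-h)-2p(x)+2p(x-x')+2p(x-x'')\\
&\le\sigma_0r+(\sigma-\sigma_0)r=\sigma r .
\end{align*}
Taking the supremum over such $h$ gives $p^*(d'-d'')\le\sigma$.
\end{proof}

\begin{corollary}\label{cor:sep}
Let $G\subset X\setminus\{0\}$ be a set at each point of which $p$ is Fr\'echet differentiable. Then $p'\colon G\to X^*$ is norm-to-norm continuous. If $X$ is separable, then $p'(G)$ is norm separable.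
\end{corollary}

\begin{proof}
At $x\in G$ Lemma~\ref{lem:osc} applies with every $\sigma>0$, and $p'(x')\in\partial p(x')$ for $x'\in G$. A subset of a separable metric space is separable, and so is its continuous image.
\end{proof}

This is the point where Fr\'echet and G\^ateaux differentiability part: the G\^ateaux derivatives of $\|\cdot\|_1$ are all the sequences of signs, an uncountable set with mutual distances $2$ in $\ell_\infty$.

\section{A model case}\label{sec:model}

By Corollary~\ref{cor:sep}, Theorem~\ref{thm:main} follows once we can solve this problem: given a separable closed subspace $L\ne X^*$ and hyperplanes $H_j$, find $x\notin\bigcup_jH_j$ such that every $d\in\partial p(x)$ is far from $L$. A Baire category argument cannot do this, and neither can a small perturbation of a point found without regard to the $H_j$: for the norm of Theorem~\ref{thm:cones} the subgradients at all points of a dense open set are multiples of countably many functionals. The points we look for may thus form a nowhere dense set, and the hyperplanes have to be avoided while the point is being built.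

Take $p=\|\cdot\|_1$ on $\ell_1$ and $L=c_0\subset\ell_\infty$. If $\|d\|_\infty\le1$ and $\sum_kd_kx_k=\sum_k|x_k|$, then $d_k=\operatorname{sign}(x_k)$ whenever $x_k\ne0$.

\emph{No hyperplane.} Let $k_1<k_2<\cdots$ and $x=\sum_n2^{-n}e_{k_n}$. Every $d\in\partial p(x)$ has $d_{k_n}=1$, and every $g\in c_0$ has $g_{k_n}\to0$, so $\|d-g\|_\infty\ge1$. The same argument can be phrased without coordinates, in terms of the normalized tails $w_n=2^n\sum_{i>n}2^{-i}e_{k_i}$: they have norm $1$, each $g\in L$ satisfies $g(w_n)\to0$, and $d(w_n)=1$.

\emph{One hyperplane $H=\{\varphi=a\}$.} A clever choice of $(k_n)$ is not enough: the hyperplane $\{\sum_kx_k=1\}$ contains all the points above. So we perturb the first term, replacing $e_{k_1}$ by $e_{k_1}+h$ with $h$ small. The difficulty is one of scale. The perturbation moves $\varphi$ by a small amount, while the part of the series that is still to be chosen has norm $\frac12$ and could bring us back to $H$. The way out is that, although the tail is large, the value of $\varphi$ on it can be \emph{predicted}. The bounded sequence $(\varphi(e_k))$ converges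 to some $t$ along an infinite set $N\subset\mathbb N$. If all later $k_n$ are taken far out in $N$, the tail will contribute about $\frac12t$. So fix $k_1\in N$, an index $i$ with $\varphi(e_i)\ne0$, and a small real $\alpha$ such that the predicted value
\[
b=\tfrac12\varphi(e_{k_1}+\alpha e_i)+\tfrac12t
\]
differs from $a$. Now $r=|b-a|>0$ is known, and only then do we choose $k_2<k_3<\cdots$ in $N$, larger than $i$ and $k_1$, with $|\varphi(e_{k_n})-t|\le r$. For $x=\frac12(e_{k_1}+\alpha e_i)+\sum_{n\ge2}2^{-n}e_{k_n}$ we get
\[
|\varphi(x)-b|\le\sum_{n\ge2}2^{-n}|\varphi(e_{k_n})-t|\le\frac r2<r ,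
\]
so $x\notin H$. As before $d_{k_n}=1$ for $n\ge2$ and $d\in\partial p(x)$, so $d$ has distance at least $1$ from $c_0$.

The general proof treats the $n$-th hyperplane in this way at the $n$-th term. Two things have to be supplied: a sequence that plays the role of $(e_k)_{k\in N}$ for an arbitrary $L$ (Lemma~\ref{lem:seq}), and a substitute for the identity $d(w_n)=1$ that works for an arbitrary norm and survives small perturbations (Lemma~\ref{lem:greedy}).

\section{Points whose subgradients are far from a separable subspace}\label{sec:core}

\begin{proposition}\label{prop:core}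
Let $(X,p)$ be a Banach space, $Y\subset X$ a closed subspace, $v\in X$, and $L\subsetneq Y^*$ a closed, norm-separable proper subspace. For $j\in\mathbb N$ let $T_j\colon Y\to Z_j$ be a bounded linear surjection onto a nonzero reflexive Banach space, and let $M_j\subset Z_j$ be closed and nowhere dense (possibly empty). Let $\kappa\in(0,1)$. Then there is $u\in Y$ with $T_ju\notin M_j$ for all $j$ such that $x=v+u$ satisfies
\begin{equation}\label{eq:core}
\operatorname{dist}_{Y^*}(d|_Y,L)\ge1-\kappa-2p(v)\qquad\text{for every }d\in\partial p(x).
\end{equation}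
If $1-\kappa-2p(v)>0$, then $x\ne0$.
\end{proposition}

The last assertion follows from \eqref{eq:core}, because $0\in\partial p(0)$ has distance $0$ from $L$. A finite or empty family of pairs $(T_j,M_j)$ is covered as well: add pairs $(\psi,\emptyset)$ with $\psi\in Y^*\setminus\{0\}$. For Theorem~\ref{thm:main} only the case $Y=X$, $v=0$, $Z_j=\mathbb R$, $M_j$ a single point is needed, and the reader may keep it in mind; $Y$ and $v$ serve Theorem~\ref{thm:sharp}.

\subsection{A sequence that $L$ does not see}

In the model, the vectors $e_k$ tend to $0$ on each element of $L$, their convex combinations have norm $1$ because the functional $(1,1,\dots)$ equals $1$ on them, and $\varphi$ converges along them. In general, such a sequence is obtained by approximating a norm-one element of $Y^{**}$ that annihilates $L$. We use two textbook facts. \emph{Goldstine's theorem}: $B_Y$ is weak$^*$ dense in the closed unit ball of $Y^{**}$. \emph{Mazur's theorem}: the weak closure and the norm closure of a convex set coincide.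

\begin{lemma}\label{lem:seq}
Let $Y$, $L$, $T_j$, $Z_j$ be as in Proposition~\ref{prop:core} and let $\delta\in(0,1)$. There are $x_n\in B_Y$, a functional $f_0\in Y^*$ of norm $1$, and $t_j\in Z_j$ such that
\begin{enumerate}
\item[(a)] $g(x_n)\to0$ for every $g\in L$;
\item[(b)] $f_0(x_n)>1-\delta$ for all $n$;
\item[(c)] $\|T_jx_n-t_j\|\to0$ for every $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $L$ is closed and proper, the Hahn--Banach theorem gives $z\in Y^{**}$ with $\|z\|=1$ and $z|_L=0$. Choose $f_0\in Y^*$ with $\|f_0\|_{Y^*}=1$ and $z(f_0)>1-\delta$. Since $Z_j$ is reflexive, there is $t_j\in Z_j$ with $\psi(t_j)=z(T_j^*\psi)$ for all $\psi\in Z_j^*$; that is, $t_j=T_j^{**}z$.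

Let $(g_k)$ be a dense sequence in $L$. Fix $n$ and consider the convex set
\[
K=\{y\in B_Y:|g_k(y)|\le\tfrac1n\ \text{for }k\le n,\ f_0(y)>1-\delta\}.
\]
By Goldstine's theorem there is a net $(y_\alpha)$ in $B_Y$ with $f(y_\alpha)\to z(f)$ for all $f\in Y^*$. It is eventually in $K$. Moreover $\psi(T_jy_\alpha)=(T_j^*\psi)(y_\alpha)\to\psi(t_j)$ for $\psi\in Z_j^*$, so $(T_1y_\alpha,\dots,T_ny_\alpha)\to(t_1,\dots,t_n)$ weakly in $Z_1\oplus\dots\oplus Z_n$. Thus $(t_1,\dots,t_n)$ lies in the weak closure, hence by Mazur's theorem in the norm closure, of the convex set $\{(T_1y,\dots,T_ny):y\in K\}$. Pick $x_n\in K$ with $\|T_jx_n-t_j\|\le\frac1n$ for $j\le n$.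

Then (b) and (c) hold. For $g\in L$ and $n\ge k$ we have $|g(x_n)|\le\|g-g_k\|_{Y^*}+\frac1n$, which gives (a).
\end{proof}

\subsection{Greedy sums}

Let $x=v+\sum_k2^{-k}y_k$, with partial sums $s_n$ and normalized tails $w_n=2^n(x-s_n)$. We want $d(w_n)$ to be large for all $d\in\partial p(x)$, and we know nothing about $d$ except $d(x)=p(x)$ and $d\le p$. This gives
\[
d(w_n)=2^n\big(d(x)-d(s_n)\big)\ge2^n\big(p(x)-p(s_n)\big)=:q_n ,
\]
so the partial sums should have \emph{small} norm. Now $q_0=p(x)-p(v)$, and $q_n\ge q_{n-1}$ means $p(s_n)\le\frac12p(s_{n-1})+\frac12p(x)$. Since $s_n$ is the midpoint of $s_{n-1}$ and $s_{n-1}+2^{1-n}y_n$, this holds as soon as $p(s_{n-1}+2^{1-n}y_n)\le p(x)$. But $x=s_{n-1}+2^{1-n}w_{n-1}$ has the same form. So it is enough that $y_n$ minimize $y\mapsto p(s_{n-1}+2^{1-n}y)$ over a set that contains the yet unknown tail $w_{n-1}$, and a convex set from which all later terms are taken has this property up to closure. The lemma records this with errors.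

\begin{lemma}\label{lem:greedy}
Let $(X,p)$ be a Banach space, $v\in X$, let $C_1\supset C_2\supset\cdots$ be nonempty convex subsets of $B_X$, and let $\delta_1\ge\delta_2\ge\dots>0$ be summable. Let $c_n\in C_n$ and $h_n\in X$ with $p(h_n)\le\delta_n$, put $y_n=c_n+h_n$, $s_0=v$, $s_n=s_{n-1}+2^{-n}y_n$, and assume that for all $n\ge1$
\begin{equation}\label{eq:greedy}
p(s_{n-1}+2^{1-n}c_n)\le\inf_{c\in C_n}p(s_{n-1}+2^{1-n}c)+2^{1-n}\delta_n .
\end{equation}
Then $x=\lim_ns_n$ exists. For $n\ge0$ put
\[
w_n=2^n(x-s_n)=\sum_{k>n}2^{n-k}y_k,\qquad w_n'=\sum_{k>n}2^{n-k}c_k .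
\]
Then $w_n'\in\overline{C_{n+1}}$, $p(w_n-w_n')\le\delta_{n+1}$, and for every $d\in\partial p(x)$
\[
d(w_n)\ge p(x)-p(v)-3\sum_{k\ge1}\delta_k\qquad(n\ge0).
\]
\end{lemma}

\begin{proof}
The series converge since $p(y_k)\le1+\delta_1$. For $m>n$ the vector $\sum_{k=n+1}^m2^{n-k}c_k+2^{n-m}c_m$ is a convex combination of points of $C_{n+1}$, and it tends to $w_n'$ as $m\to\infty$. Also $p(w_n-w_n')\le\sum_{k>n}2^{n-k}\delta_k\le\delta_{n+1}$, because $(\delta_k)$ is nonincreasing.

Let $n\ge1$ and $a_n=s_{n-1}+2^{1-n}y_n$. We use in turn $p(h_n)\le\delta_n$; then \eqref{eq:greedy} together with $w_{n-1}'\in\overline{C_n}$; then $p(w_{n-1}-w_{n-1}')\le\delta_n$ and $s_{n-1}+2^{1-n}w_{n-1}=x$: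
\begin{align*}
p(a_n)&\le p(s_{n-1}+2^{1-n}c_n)+2^{1-n}\delta_n\\
&\le p(s_{n-1}+2^{1-n}w_{n-1}')+2\cdot2^{1-n}\delta_n\le p(x)+3\cdot2^{1-n}\delta_n .
\end{align*}
Since $s_n=\frac12(s_{n-1}+a_n)$, the numbers $q_n=2^n(p(x)-p(s_n))$ satisfy
\[
q_n\ge2^np(x)-2^{n-1}p(s_{n-1})-2^{n-1}\big(p(x)+3\cdot2^{1-n}\delta_n\big)=q_{n-1}-3\delta_n .
\]
Hence $q_n\ge p(x)-p(v)-3\sum_k\delta_k$, and $d(w_n)\ge q_n$ for $d\in\partial p(x)$, as computed before the lemma.
\end{proof}

The lemma leaves two freedoms: $h_n$ is arbitrary up to its size, and both $\delta_n$ and $C_n$ may be shrunk depending on everything chosen earlier. The first is used to move the predicted value off $M_n$, the second to make the prediction accurate.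

\subsection{Proof of Proposition~\ref{prop:core}}

Put $\delta=\kappa/3$ and take $x_n$, $f_0$, $t_j$ from Lemma~\ref{lem:seq}. Let $C^m=\operatorname{conv}\{x_k:k\ge m\}\subset B_Y$. A convex function is bounded on $C^m$ by its supremum over the $x_k$, $k\ge m$, so (a) and (c) give, for all $j$ and all $g\in L$,
\begin{equation}\label{eq:hull}
\sup_{c\in C^m}\|T_jc-t_j\|\to0\quad\text{and}\quad\sup_{c\in C^m}|g(c)|\to0\qquad(m\to\infty),
\end{equation}
and (b) gives $f_0\ge1-\delta$ on $\overline{C^1}$.

\emph{Construction.} Let $s_0=v$. At stage $n\ge1$ we are given $s_{n-1}\in v+Y$ and the margins $r_1,\dots,r_{n-1}>0$ gained at the earlier stages, and we make three choices.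
\begin{enumerate}
\item[(i)] \emph{Protect the earlier margins.} Choose $\delta_n\in(0,4^{-n}\delta]$ and $m_n\ge n$, with $\delta_n\le\delta_{n-1}$ and $m_n\ge m_{n-1}$ if $n\ge2$, such that for all $j<n$
\[
\|T_j\|\,\delta_n\le\frac{r_j}4,\qquad\|T_jc-t_j\|\le\frac{r_j}4\quad\text{for all }c\in C_n:=C^{m_n}.
\]
This is possible by \eqref{eq:hull}.
\item[(ii)] \emph{Minimize.} Choose $c_n\in C_n$ satisfying \eqref{eq:greedy}.
\item[(iii)] \emph{Gain a margin from $M_n$.} Choose $h_n\in Y$ with $p(h_n)\le\delta_n$ such that
\[
b_n=T_n\big(s_{n-1}-v+2^{-n}(c_n+h_n)\big)+2^{-n}t_n\notin M_n .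
\]
By the open mapping theorem $T_n$ maps open sets onto open sets, so as $h_n$ runs through the open ball of radius $\delta_n$ in $Y$ the points $b_n$ fill a nonempty open subset of $Z_n$, and such a set is not contained in $M_n$. Since $M_n$ is closed, $r_n=\operatorname{dist}(b_n,M_n)>0$; put $r_n=1$ if $M_n=\emptyset$.
\end{enumerate}
Let $y_n=c_n+h_n$ and $s_n=s_{n-1}+2^{-n}y_n\in v+Y$. The hypotheses of Lemma~\ref{lem:greedy} hold; let $x$, $w_n$, $w_n'$ be as there. All $w_n$ lie in $Y$, and $x=v+u$ with $u=w_0=\sum_k2^{-k}y_k$.

\emph{Avoidance.} Fix $j$. The point $b_j=T_j(s_j-v)+\sum_{k>j}2^{-k}t_j$ is the prediction for $T_ju=T_j(s_j-v)+\sum_{k>j}2^{-k}T_jy_k$. By (i), applied at the stages $k>j$,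
\[
\|T_ju-b_j\|\le\sum_{k>j}2^{-k}\big(\|T_jc_k-t_j\|+\|T_j\|\,\delta_k\big)\le2^{-j}\frac{r_j}2<r_j .
\]
Hence $T_ju\notin M_j$.

\emph{Distance from $L$.} Since $w_0'\in\overline{C^1}$ and $p(u-w_0')\le\delta_1\le\delta$, we have $p(u)\ge f_0(u)\ge1-2\delta$, so $p(x)\ge1-2\delta-p(v)$. Also $3\sum_k\delta_k\le3\delta\sum_k4^{-k}=\delta$. Lemma~\ref{lem:greedy} gives, for $d\in\partial p(x)$,
\[
d(w_n)\ge1-3\delta-2p(v)=1-\kappa-2p(v)\qquad(n\ge0).
\]
Let $g\in L$. Since $w_n'\in\overline{C^{m_{n+1}}}$ and $m_{n+1}\to\infty$, \eqref{eq:hull} gives $g(w_n')\to0$, and then $g(w_n)\to0$ because $p(w_n-w_n')\le\delta_{n+1}\to0$. Moreover $p(w_n)\le1+\delta_{n+1}$. Therefore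
\[
1-\kappa-2p(v)\le d(w_n)\le|g(w_n)|+\|d|_Y-g\|_{Y^*}(1+\delta_{n+1}),
\]
and $n\to\infty$ yields $\|d|_Y-g\|_{Y^*}\ge1-\kappa-2p(v)$. This proves \eqref{eq:core}. \qed

\begin{remark}[The hypotheses]\label{rem:hyp}
Take $Y=X$ and $v=0$.
\emph{Separability of $L$} turns the net from Goldstine's theorem into a sequence with property (a). It is needed: in $X=C[0,1]$ let $L$ be the closed span of the point masses in the dual space of measures. Lebesgue measure $\lambda$ is not in $L$, since $(\lambda-\mu)([0,1]\setminus F)=1$ for $\mu$ supported by a finite set $F$; but every $x\in X$ is normed by plus or minus a point mass, so $\partial p(x)$ meets $L$.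
\emph{Surjectivity of $T_j$} is used in (iii); for $T=0\colon X\to\mathbb R$ and $M=\{0\}$ no point can be chosen at all.
\emph{Reflexivity of $Z_j$} makes the tails predictable in norm, through $t_j\in Z_j$ and (c). For the identity of $\ell_1$ the proposition fails; otherwise the argument of the next section would contradict Theorem~\ref{thm:cones}.
\end{remark}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:general}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
Write $N_j\subset\bigcup_iM_{j,i}$ with $M_{j,i}\subset Z_j$ closed and nowhere dense. Suppose that an equivalent norm $p$ is Fr\'echet differentiable at every point of $G=X\setminus(\{0\}\cup\bigcup_jT_j^{-1}(N_j))$. By Corollary~\ref{cor:sep} the closed linear span $L$ of $p'(G)$ is separable, so $L\ne X^*$. Apply Proposition~\ref{prop:core} with $Y=X$, $v=0$, $\kappa=\frac12$ and the countable family of pairs $(T_j,M_{j,i})$. It gives $x\ne0$ with $T_jx\notin N_j$ for all $j$, that is, $x\in G$, such that every $d\in\partial p(x)$ has distance at least $\frac12$ from $L$. But $p'(x)\in\partial p(x)$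 by Lemma~\ref{lem:sub}, and $p'(x)\in L$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Write $H_j=\{\varphi_j=a_j\}$ and apply Theorem~\ref{thm:general}(b) with $X=\ell_1$, $Z_j=\mathbb R$, $T_j=\varphi_j$, $N_j=\{a_j\}$. A nonzero functional maps $\ell_1$ onto $\mathbb R$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Let $p$ be the norm, $H_j=\{\varphi_j=a_j\}$ the hyperplanes, and $E\subset X$ a separable subspace. We cannot restrict $p$ to $E$ directly, since $E$ may be contained in some $H_j$. So choose $v_j\in X$ with $\varphi_j(v_j)\ne0$ and let $Y$ be the closed linear span of $E\cup\{v_j\}_j$. Then $Y$ is separable, $\varphi_j|_Y\ne0$, and $p|_Y$ is Fr\'echet differentiable at every nonzero point of $Y$ outside the hyperplanes $H_j\cap Y=\{\varphi_j|_Y=a_j\}$. By part (b) with $Z_j=\mathbb R$, the dual $Y^*$ is separable. Restriction of functionals maps $Y^*$ continuously onto $E^*$ by the Hahn--Banach theorem, so $E^*$ is separable.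

Now let $X$ be separable. The first condition implies the second by the classical theorem of Kadec and Klee (see \cite[Ch.~II]{DGZ}), the second is a special case of the third, and the third implies that $X$ is Asplund, hence the first.
\end{proof}

\section{The constant $2$ on $\ell_1$}\label{sec:sharp}

Suppose that $\eta_p<\sigma$ at all nonzero points outside the hyperplanes. Recall that every open cover of a separable metric space has a countable subcover (the Lindel\"of property). So the set $G$ of these points is covered by countably many balls from Lemma~\ref{lem:osc}, on each of which the subgradients form a set of diameter at most $\sigma$. Choosing one subgradient per ball, we get a separable $L$ within distance $\sigma$ of every subgradient at a point of $G$, and Proposition~\ref{prop:core} gives $\sigma\ge1-\kappa$. This shows only $\sup\eta_p\ge1$. The missing factor $2$ comes from the geometry of $\ell_\infty$.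

\begin{lemma}\label{lem:mid}
If $A\subset\ell_\infty$ is nonempty and has diameter at most $\sigma<\infty$, there is $b\in\ell_\infty$ with $\|a-b\|_\infty\le\sigma/2$ for all $a\in A$.
\end{lemma}

\begin{proof}
Let $b_k=\frac12(\inf_{a\in A}a_k+\sup_{a\in A}a_k)$. The numbers $a_k$, $a\in A$, lie in an interval of length at most $\sigma$ with midpoint $b_k$, so $|a_k-b_k|\le\sigma/2$ for all $k$; in particular $b$ is bounded.
\end{proof}

The dual norm $p^*$ is only equivalent to $\|\cdot\|_\infty$, and the equivalence constants could destroy the gain. We therefore pass to a subspace on which $p$ is almost the $\ell_1$ norm, following James.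

\begin{lemma}\label{lem:james}
Let $p$ be an equivalent norm on $\ell_1$ and $\varepsilon\in(0,1)$. There is a linear map $U\colon\ell_1\to\ell_1$ with $(1-\varepsilon)\|a\|_1\le p(Ua)\le\|a\|_1$ for all $a\in\ell_1$. The subspace $Y=U(\ell_1)$ is closed, and $U^*\colon Y^*\to\ell_\infty$, $U^*f=f\circ U$, is an isomorphism onto $\ell_\infty$ with
\begin{equation}\label{eq:dual}
\|U^*f\|_\infty\le\|f\|_{Y^*}\le(1-\varepsilon)^{-1}\|U^*f\|_\infty .
\end{equation}
\end{lemma}

\begin{proof}
Let $\lambda_m$ be the infimum of $p(x)$ over all $x$ with $\|x\|_1=1$ and finite support in $[m,\infty)$. The sequence $(\lambda_m)$ is nondecreasing, and it is bounded above and away from $0$ because $p$ is equivalent to $\|\cdot\|_1$; let $\lambda>0$ be its limit. Choose $\varepsilon'>0$ with $\frac{1-\varepsilon'}{1+\varepsilon'}\ge1-\varepsilon$ and $m$ with $\lambda_m>(1-\varepsilon')\lambda$. Choose inductively finitely supported vectors $\tilde u_k$, the first supported in $[m,\infty)$ and each supported to the right of the preceding one, with $\|\tilde u_k\|_1=1$ and $p(\tilde u_k)<(1+\varepsilon')\lambda$;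 this is possible since $\lambda_{m'}\le\lambda$ for all $m'$. Put $u_k=\tilde u_k/((1+\varepsilon')\lambda)$ and $Ua=\sum_ka_ku_k$. Since $p(u_k)<1$, we have $p(Ua)\le\|a\|_1$. If $a$ has finite support, then $\sum_ka_k\tilde u_k$ has finite support in $[m,\infty)$ and $\ell_1$ norm $\|a\|_1$, because the supports are disjoint; hence
\[
p(Ua)\ge\frac{\lambda_m}{(1+\varepsilon')\lambda}\|a\|_1\ge(1-\varepsilon)\|a\|_1 ,
\]
and by continuity this holds for all $a$. So $U$ is an isomorphism of $\ell_1$ onto $Y$, which is therefore complete and closed, and $g\mapsto g\circ U^{-1}$ is the inverse of $U^*$. Finally, $|f(Ua)|\le\|f\|_{Y^*}\|a\|_1$ and $|f(Ua)|\le\|U^*f\|_\infty\|a\|_1\le\|U^*f\|_\infty\,p(Ua)/(1-\varepsilon)$, which is \eqref{eq:dual}.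
\end{proof}

A new difficulty appears: $Y$ may be contained in one of the hyperplanes. Enlarging $Y$ as in Section~\ref{sec:proofs} could spoil the almost isometry, so we work on a small translate $v+Y$ instead. This is why Proposition~\ref{prop:core} has the parameter $v$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $H_j=\{\varphi_j=a_j\}$ and $S=\bigcup_jH_j$. Suppose that the supremum is less than $2$, and fix $\sigma<2$ with $\eta_p(x)<\sigma$ for all nonzero $x\notin S$. Since $\sigma/2<1$, there is $\varepsilon\in(0,\frac13)$ with
\begin{equation}\label{eq:eps}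
\frac{\sigma}{2(1-\varepsilon)}<1-3\varepsilon .
\end{equation}
Take $U$ and $Y$ from Lemma~\ref{lem:james}. Each $H_j$ is closed and nowhere dense, so by Baire's theorem $S$ contains no ball, and there is $v\notin S\cup\{0\}$ with $p(v)\le\varepsilon$. Let $G=(v+Y)\setminus(S\cup\{0\})$ and fix $d_x\in\partial p(x)$ for each $x\in G$.

For $x\in G$ let $O_x$ be the ball given by Lemma~\ref{lem:osc}. By the Lindel\"of property, countably many of them, $O_i=O_{x_i}$ with $x_i\in G$, cover $G$. The set $A_i=\{U^*(d_x|_Y):x\in O_i\cap G\}$ is nonempty, and it has diameter at most $\sigma$ in $\ell_\infty$ by the first inequality in \eqref{eq:dual} and $\|f|_Y\|_{Y^*}\le p^*(f)$. Let $b_i$ be given by Lemma~\ref{lem:mid} and $g_i=(U^*)^{-1}b_i$. By the second inequality in \eqref{eq:dual},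
\begin{equation}\label{eq:close}
\|d_x|_Y-g_i\|_{Y^*}\le\frac{\sigma}{2(1-\varepsilon)}\qquad(x\in O_i\cap G).
\end{equation}
The closed linear span $L$ of the $g_i$ is separable, hence a proper subspace of $Y^*$, which is isomorphic to $\ell_\infty$.

Let $J=\{j:\varphi_j|_Y=0\}$. Apply Proposition~\ref{prop:core} with these $Y$, $v$, $L$, with $\kappa=\varepsilon$, and with the pairs $T_j=\varphi_j|_Y\colon Y\to\mathbb R$, $M_j=\{a_j-\varphi_j(v)\}$ for $j\notin J$. The resulting point $x=v+u$ satisfies $\varphi_j(x)=\varphi_j(v)+\varphi_j(u)\ne a_j$ for $j\notin J$, and $\varphi_j(x)=\varphi_j(v)\ne a_j$ for $j\in J$. Also $x\ne0$, since $1-\kappa-2p(v)\ge1-3\varepsilon>0$. So $x\in G$, and $x\in O_i$ for some $i$. Then \eqref{eq:core} and \eqref{eq:close} give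
\[
1-3\varepsilon\le\operatorname{dist}_{Y^*}(d_x|_Y,L)\le\frac{\sigma}{2(1-\varepsilon)},
\]
which contradicts \eqref{eq:eps}.
\end{proof}

\section{A norm that is locally linear on a dense open set}\label{sec:cones}

Given a norm $f_0$, a functional $\varphi$ of norm $1$ and $\varepsilon>0$, the norm $\max\{f_0,(1+\varepsilon)|\varphi|\}$ has as unit ball the ball of $f_0$ with the two caps $\{|\varphi|>(1+\varepsilon)^{-1}\}$ cut off, and it is locally linear on the cone over these caps. To prove Theorem~\ref{thm:cones} we cut off countably many caps. They must be disjoint, so that the cuts do not interfere, and their union must be dense; this requires caps of arbitrarily small diameter around every point of the sphere. A norm $f_0$ is \emph{locally uniformly rotund} if $f_0(\xi)=f_0(y_n)=1$ and $f_0(\xi+y_n)\to2$ imply $y_n\to\xi$. By Kadec's theorem, every separable Banach space has an equivalent locally uniformly rotund norm.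

\begin{proof}[Proof of Theorem~\ref{thm:cones}]
Let $f_0$ be an equivalent locally uniformly rotund norm on $X$ with unit sphere $\Sigma$. Norms of functionals, distances and open balls $B(\xi,\tau)$ refer to $f_0$.

\emph{Small caps.} Let $\xi\in\Sigma$, let $\varphi\in\partial f_0(\xi)$, and for $\varepsilon\in(0,1]$ put
\[
W=\{x\in X:(1+\varepsilon)|\varphi(x)|>f_0(x)\}.
\]
The set $W$ is open, contains $\xi$, is invariant under multiplication by nonzero scalars, and $\varphi$ does not vanish at any point of $W$; we call it a \emph{cone at $\xi$}. For every $\tau>0$ there is $\varepsilon\in(0,1]$ with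
\begin{equation}\label{eq:cap}
W\cap\Sigma\subset B(\xi,\tau)\cup B(-\xi,\tau).
\end{equation}
Otherwise there are $y_n\in\Sigma$ outside both balls with $(1+\frac1n)|\varphi(y_n)|>1$. Replacing $y_n$ by $-y_n$ where necessary, we have $\varphi(y_n)\to1$, so $2\ge f_0(\xi+y_n)\ge\varphi(\xi+y_n)\to2$ and $y_n\to\xi$, which is impossible.

\emph{A disjoint family with dense union.} Let $(\xi_i)$ be a dense sequence in $\Sigma$. We go through $i=1,2,\dots$ and at each step choose at most one cone. Let $F_i$ be the closure of the union of the cones chosen before step $i$; it is symmetric. If $\xi_i\in F_i$, do nothing. Otherwise fix $\tau>0$ such that $B(\xi_i,\tau)$, and hence $B(-\xi_i,\tau)$, is disjoint from $F_i$, and choose a cone $W_i=\{(1+\varepsilon_i)|\varphi_i|>f_0\}$ at $\xi_i$ satisfying \eqref{eq:cap}. If $x$ belonged to $W_i$ and to an earlier cone, then $x\ne0$ and $x/f_0(x)\in W_i\cap\Sigma\cap F_i=\emptyset$. So, with $I$ the set of indices at which a cone was chosen, the $W_i$ $(i\in I)$ are pairwise disjoint. The closure of the open set $\Omega=\bigcup_{i\in I}W_i$ contains every $\xi_i$,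 hence $\Sigma$, and it is invariant under scaling; so $\Omega$ is dense in $X$.

\emph{The norm.} Let $f=\max\{f_0,\sup_{i\in I}(1+\varepsilon_i)|\varphi_i|\}$. Since $|\varphi_i|\le f_0$ and $\varepsilon_i\le1$, we have $f_0\le f\le2f_0$, and $f$, a finite supremum value of seminorms at each point, is an equivalent norm. If $x\in W_i$ and $j\in I\setminus\{i\}$, then $x\notin W_j$, so
\[
(1+\varepsilon_j)|\varphi_j(x)|\le f_0(x)<(1+\varepsilon_i)|\varphi_i(x)| .
\]
Hence $f=(1+\varepsilon_i)|\varphi_i|$ on $W_i$. Near a point of $W_i$ the functional $\varphi_i$ has constant sign, so there $f$ coincides with the continuous linear functional $(1+\varepsilon_i)\varphi_i$ or with its negative.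
\end{proof}

\begin{thebibliography}{9}

\bibitem{DGZ}
Deville, Godefroy and Zizler, \emph{Smoothness and Renormings in Banach Spaces}.

\bibitem{thesis}
\emph{Habilitation Thesis}, \texttt{https://www.uibk.ac.at/mathematik/personal/russo/\allowbreak dateien/habilitation\_thesis.pdf} (doi:10.1016/j.jmaa.2020.123963).

\end{thebibliography}
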